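# When solutions die out, must the data die out? Equidiffuse measures and $-\Delta u+|u|^{q-1}u=\mu$

## 1. A first guess: vanishing solutions come from vanishing data

Let $\Omega\subset\mathbb R^N$, $N\ge 3$, be a smooth bounded domain, let $q>1$, and write $g(t)=|t|^{q-1}t$. We feed nonnegative measures $\mu_k$ into
$$-\Delta u_k+|u_k|^{q-1}u_k=\mu_k\ \text{ in }\Omega,\qquad u_k=0\ \text{ on }\partial\Omega ,$$
and we observe that $u_k\to0$ in $L^1(\Omega)$, while $\mu_k\to\mu$ weakly. Must $\mu$ be zero?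

The first guess is yes: the left-hand side is built from $u_k$, so if $u_k$ disappears, the right-hand side should disappear too. Before testing this guess we fix the meaning of the words.

Let $\mathcal M(\Omega)$ be the space of finite signed Radon measures in $\Omega$, and let $C_0(\overline\Omega)$ be the space of continuous functions on $\overline\Omega$ that vanish on $\partial\Omega$. Weak$^*$ convergence $\mu_k\to\mu$ means $\int\varphi\,d\mu_k\to\int\varphi\,d\mu$ for every $\varphi\in C_0(\overline\Omega)$. Bounded sequences in $\mathcal M(\Omega)$ have weak$^*$ convergent subsequences. Let $C^2_0(\overline\Omega)$ be the set of functions in $C^2(\overline\Omega)$ that vanish on $\partial\Omega$.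

**Definition (Dirichlet solution).** A *Dirichlet solution with datum* $\mu\in\mathcal M(\Omega)$ is a function $u\in L^1(\Omega)$ with $g(u)\in L^1(\Omega)$ and
$$-\int_\Omega u\,\Delta\zeta+\int_\Omega g(u)\,\zeta=\int_\Omega\zeta\,d\mu\qquad\text{for all }\zeta\in C^2_0(\overline\Omega).$$

One also writes $\mathcal G^q$ for the set of $\mu\in\mathcal M(\Omega)$ for which the equation has a solution $u\in L^1_{loc}(\Omega)$, with $|u|^q\in L^1_{loc}(\Omega)$, in the sense of distributions in $\Omega$. In our problem the Dirichlet solutions $u_k$ are given, so each $\mu_k$ lies in $\mathcal G^q$.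

**The linear operator $G$.** We use the following textbook facts (Stampacchia; Littman–Stampacchia–Weinberger). For each $\lambda\in\mathcal M(\Omega)$ there is exactly one $G\lambda\in L^1(\Omega)$ with $-\int G\lambda\,\Delta\zeta=\int\zeta\,d\lambda$ for all $\zeta\in C_0^2(\overline\Omega)$. The map $G$ is linear, and $\lambda\ge0$ implies $G\lambda\ge0$. For $1\le r<\frac N{N-1}$ we have $\|G\lambda\|_{W^{1,r}_0}\le C_r|\lambda|(\Omega)$. By the compact embedding of $W^{1,r}_0$ in $L^1$, $G$ sends bounded sets of measures to relatively compact sets of $L^1(\Omega)$. Consequently, if $(\lambda_n)$ is bounded and $\lambda_n\to\lambda$ weak$^*$, then $G\lambda_n\to G\lambda$ in $L^1(\Omega)$: every subsequence has a further subsequence that converges in $L^1$, and its limit $w$ satisfies $-\int w\Delta\zeta=\int\zeta\,d\lambda$ because $C_0^2(\overline\Omega)\subset C_0(\overline\Omega)$. So $w=G\lambda$.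

In this language, $u$ is a Dirichlet solution with datum $\mu$ exactly when $u,g(u)\in L^1(\Omega)$ and $u=G(\mu-g(u))$.

Let $\zeta_*\in C^\infty(\overline\Omega)$ solve $-\Delta\zeta_*=1$ in $\Omega$, $\zeta_*=0$ on $\partial\Omega$. Then $\zeta_*>0$ in $\Omega$; put $M=\|\zeta_*\|_\infty$. Testing with $\zeta_*$ gives $\int G\lambda=\int\zeta_*\,d\lambda$.

**What has to be shown.** Let $u$ be a Dirichlet solution with datum $\mu\ge0$. We prove in Section 3 that
$$0\le u\le G\mu,\qquad \int_\Omega u^q\le\mu(\Omega).\tag{1}$$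
Testing the equation with $\zeta_*$ gives
$$\int_\Omega\zeta_*\,d\mu=\int_\Omega u+\int_\Omega\zeta_*u^q.\tag{2}$$
If $\int\zeta_*\,d\mu_k\to0$ and $\mu_k\to\mu$ weak$^*$, then $\mu\ge0$ and $\int\zeta_*\,d\mu=0$ since $\zeta_*\in C_0(\overline\Omega)$; as $\zeta_*>0$ in $\Omega$, it follows that $\mu=0$. By (2), when $u_k\to0$ in $L^1$ everything hinges on one question: does $\int\zeta_*u_k^q\to0$? Here are some cases.

**Case A: a constant sequence.** If $\mu_k=\mu$ for all $k$, then $u_k=u$ (Dirichlet solutions are unique, see Section 3), so $u=0$, and (2) gives $\mu=0$. The guess holds.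

**Case B: bounded densities.** Let $d\mu_k=f_k\,dx$ with $0\le f_k\le\Lambda$. Then $0\le u_k\le Gf_k\le\Lambda\zeta_*\le\Lambda M$, because $G(\Lambda-f_k)\ge0$ and $G\Lambda=\Lambda\zeta_*$. So $\int\zeta_*u_k^q\le M(\Lambda M)^{q-1}\int u_k\to0$. The guess holds.

**Case C: $1<q<\frac N{N-2}$, with $(\mu_k)$ bounded.** By (1), the bound on $G$ in $W^{1,r}_0$ and the Sobolev embedding, $(u_k)$ is bounded in $L^s(\Omega)$ for every $s<\frac N{N-2}$. Choose $s$ with $q<s<\frac N{N-2}$. Then $u_k\to0$ in $L^1$ together with boundedness in $L^s$ gives $u_k\to0$ in $L^q$ by interpolation. The guess holds.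

**Case D: $q\ge\frac N{N-2}$ and mollified point masses.** Let $x_0\in\Omega$, and let $\mu_k\ge0$ be smooth, of mass $1$, supported in $\overline B_{1/k}(x_0)\subset\Omega$. Then $\mu_k\to\delta_{x_0}$ weak$^*$. The Dirichlet solutions $u_k$ exist (Section 3), and we now check that $u_k\to0$ in $L^1$.

We need a general inequality, which will be used again in Section 9. Let $\nu\ge0$ be a finite measure with Dirichlet solution $v$, let $\varphi\in C^2(\mathbb R^N)$ with $0\le\varphi\le1$, and suppose that $\nu$ is concentrated on a Borel set on which $\varphi=1$. Then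
$$\int_\Omega v\le C_2\,\nu(\Omega)^{1/q}\,\|\varphi\|_{W^{2,q'}(\mathbb R^N)},\qquad q'=\tfrac q{q-1},\tag{3}$$
with $C_2$ depending only on $\Omega$, $N$ and $q$. To prove it, test with $\zeta_*(1-\varphi)\in C_0^2(\overline\Omega)$. The right-hand side $\int\zeta_*(1-\varphi)\,d\nu$ is $0$, so
$$0\le\int v^q\zeta_*(1-\varphi)=\int v\,\Delta\big(\zeta_*(1-\varphi)\big)=\int v\big[-(1-\varphi)-2\nabla\zeta_*\cdot\nabla\varphi-\zeta_*\Delta\varphi\big].$$
Hence $\int v\le\int v\,\big[\varphi-2\nabla\zeta_*\cdot\nabla\varphi-\zeta_*\Delta\varphi\big]\le C_2\|v\|_{L^q}\|\varphi\|_{W^{2,q'}}$ by Hölder, and $\|v\|_{L^q}\le\nu(\Omega)^{1/q}$ by (1).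

It remains to find good cut-offs. Put $p=q'$. The condition $q\ge\frac N{N-2}$ is the same as $2p\le N$. Take $h\in C^\infty(\mathbb R)$ nondecreasing, $h=0$ on $(-\infty,\frac12]$, $h=1$ on $[1,\infty)$. For $0<r\le1/e$ let $L=\log(1/r)\ge1$ and
$$\chi_r(x)=h\Big(\frac{\log(1/|x|)}{L}\Big),\qquad \chi_r(0)=1.$$
Then $\chi_r\in C_c^\infty(\mathbb R^N)$, $0\le\chi_r\le1$, $\chi_r=1$ for $|x|\le r$ and $\chi_r=0$ for $|x|\ge\sqrt r$. On $r<|x|<\sqrt r<1$ we have $|\nabla\chi_r|\le\frac C{L|x|}\le\frac C{L|x|^2}$ and $|D^2\chi_r|\le\frac C{L|x|^2}$. Since $2p\le N$,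
$$\int\big(|\nabla\chi_r|^p+|D^2\chi_r|^p\big)\le\frac C{L^p}\int_r^{\sqrt r}\rho^{N-1-2p}\,d\rho\le\frac C{L^p}\int_r^{\sqrt r}\frac{d\rho}\rho=\frac C2L^{1-p}.$$
Also $\int\chi_r^p\le Cr^{N/2}$. As $p>1$, we get $\|\chi_r\|_{W^{2,p}}\to0$ as $r\to0$. Now (3) with $\varphi=\chi_{1/k}(\cdot-x_0)$ gives $\int u_k\to0$. So $u_k\to0$ in $L^1(\Omega)$ while $\mu_k\to\delta_{x_0}\neq0$. **The guess is false** without a further hypothesis when $q\ge\frac N{N-2}$. By (2), $\int\zeta_*u_k^q\to\zeta_*(x_0)$: the nonlinear term concentrates.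

**Case E: a harmless limit does not help.** Still with $q\ge\frac N{N-2}$, put mass $k^{-N}$, smoothly spread over a ball of radius $r_k$, around each of the $m_k\le Ck^N$ points of $\frac1k\mathbb Z^N\cap\Omega$. Choose $r_k$ so small that the closed balls lie in $\Omega$, that $\sqrt{r_k}<\frac1{2k}$, and that $m_k\|\chi_{r_k}\|_{W^{2,p}}\le\frac1k$. The sum $\varphi_k$ of the translates of $\chi_{r_k}$ has $0\le\varphi_k\le1$ (disjoint supports), $\varphi_k=1$ on the support of $\mu_k$, and norm at most $\frac1k$. By (3), $u_k\to0$ in $L^1$. But $\mu_k$ converges weak$^*$ to Lebesgue measure on $\Omega$: for $\varphi\in C_0(\overline\Omega)$, extended by $0$, $\int\varphi\,d\mu_k$ is within a multiple of the modulus of continuity at $r_k$ of a Riemann sum of $\varphi$. So any hypothesis that rescues the guess has to control the sequence, and not just its limit.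

## 2. Capacity and equidiffuse sequences

In cases D and E the mass of $\mu_k$ sat on sets that are tiny for the norm of $W^{2,q'}$. We forbid this. From now on $p=q'$.

**Definition (capacity).** For $K\subset\mathbb R^N$ compact,
$$\operatorname{cap}(K)=\operatorname{cap}_{W^{2,q'}}(K)=\inf\big\{\|\varphi\|^{q'}_{W^{2,q'}(\mathbb R^N)}:\varphi\in C_c^\infty(\mathbb R^N),\ \varphi\ge1\text{ on }K\big\};$$
for $U$ open, $\operatorname{cap}(U)=\sup\{\operatorname{cap}(K):K\subset U\text{ compact}\}$; for any $E$, $\operatorname{cap}(E)=\inf\{\operatorname{cap}(U):U\supset E\text{ open}\}$.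

The lines are consistent. For open sets this is monotonicity. For a compact $K$, the last line gives at least the infimum in the first line, since $K\subset U$ implies $\operatorname{cap}(K)\le\operatorname{cap}(U)$. Conversely, if $\varphi\ge1$ on $K$ and $\eta>0$, then $U=\{(1+\eta)\varphi>1\}$ is open, contains $K$, and $\operatorname{cap}(U)\le(1+\eta)^p\|\varphi\|^p_{W^{2,p}}$.

Two examples. If $2p>N$, that is $q<\frac N{N-2}$, then Sobolev's inequality $\|\varphi\|_\infty\le C\|\varphi\|_{W^{2,p}}$ shows that every nonempty set has capacity at least $C^{-p}$. If $2p\le N$, the functions $\chi_r$ of Section 1 show that $\operatorname{cap}(\overline B_r(x_0))\to0$ as $r\to0$ (see also Adams–Hedberg, *Function Spaces and Potential Theory*, Ch. 5).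

**Definition (equidiffuse).** A sequence $(\mu_k)\subset\mathcal M(\Omega)$ is *equidiffuse* with respect to $\operatorname{cap}$ if for every $\varepsilon>0$ there is $\delta>0$ such that every Borel set $E\subset\Omega$ with $\operatorname{cap}(E)<\delta$ satisfies $|\mu_k|(E)<\varepsilon$ for all $k$.

*Examples.* (i) If $q<\frac N{N-2}$ every sequence is equidiffuse, since only the empty set has small capacity. (ii) The sequence of Case D is not equidiffuse: $\mu_k(\overline B_{1/k}(x_0))=1$ and $\operatorname{cap}(\overline B_{1/k}(x_0))\to0$. (iii) If $\varphi\ge1$ on a compact set $K$ then $|K|\le\|\varphi\|_p^p$; hence $|E|\le\operatorname{cap}(E)$ for Borel $E$, and every sequence with equi-integrable densities is equidiffuse. (iv) Equidiffuse does not imply equi-integrable. Let $Q=(-a,a)^N$ with $\overline Q\subset\Omega$, and let $\mu_k$ have density $k\chi_{\{|x_1|<1/(2k)\}\cap Q}$ for large $k$. For $\varphi\in C_c^\infty(\mathbb R^N)$ and $|s|<a$, averaging $\varphi(s,x')=\varphi(s',x')+\int_{s'}^s\partial_1\varphi$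 over $s'\in(-a,a)$ and integrating in $x'$ gives
$$\int_{(-a,a)^{N-1}}|\varphi(s,x')|\,dx'\le\frac1{2a}\int_Q|\varphi|+\int_Q|\partial_1\varphi|\le C\|\varphi\|_{W^{2,p}} .$$
So $\mu_k(K)\le\int|\varphi|\,d\mu_k\le C\|\varphi\|_{W^{2,p}}$ whenever $\varphi\ge1$ on $K$, that is, $\mu_k(K)\le C\operatorname{cap}(K)^{1/p}$ for $K\subset\Omega$ compact. Passing to open sets from inside and to Borel sets from outside, $\mu_k(E)\le C\operatorname{cap}(E)^{1/p}$ for all $k$.

With equidiffuseness, the first guess is right.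

**Theorem 1.** Let $q>1$, let $(\mu_k)$ be a bounded nonnegative sequence in $\mathcal M(\Omega)$ with Dirichlet solutions $u_k$, equidiffuse with respect to $\operatorname{cap}_{W^{2,q'}}$. If $u_k\to0$ in $L^1(\Omega)$, then $\int_\Omega\zeta_*\,d\mu_k\to0$. In particular, if $\mu_k\to\mu$ weak$^*$, then $\mu=0$.

The question was asked for $q\ge\frac N{N-2}$; the theorem needs no such restriction (for smaller $q$ it is Case C).

## 3. A comparison principle from one convex function

All comparisons in this talk come from one lemma. It compares a function with zero using the sign of the absolutely continuous part only on the set where it matters.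

**Approximation.** Let $h\in L^1(\Omega)$ and let $\sigma\ge0$ be a finite measure. Choose $h_n\in C_c^\infty(\Omega)$ with $h_n\to h$ in $L^1$, and $0\le\sigma_n\in C_c^\infty(\Omega)$, bounded in $L^1$, with $\sigma_n\to\sigma$ weak$^*$: multiply $\sigma$ by cut-offs $0\le\kappa_n\le 1$ with compact support in $\Omega$ and $\kappa_n\to1$ pointwise, then mollify at a scale so small that the support stays in $\Omega$. For $\varphi\in C_0(\overline\Omega)$, extended by $0$, the mollified $\varphi$ converges uniformly, and dominated convergence takes care of $\kappa_n$.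

**Lemma 1.** Let $h\in L^1(\Omega)$, let $\sigma\ge0$ be a finite measure, and let $d=G(h-\sigma)$. If $h\le0$ a.e. on $\{d>0\}$, then $d\le0$ a.e.

*Proof.* Let $\Phi(s)=s-\arctan s$ for $s>0$ and $\Phi(s)=0$ for $s\le0$. For $s>0$ we have $\Phi'(s)=\frac{s^2}{1+s^2}$ and $\Phi''(s)=\frac{2s}{(1+s^2)^2}$. So $\Phi\in C^2(\mathbb R)$, $\Phi$ is convex, $0\le\Phi'\le1$, $\Phi'=0$ on $(-\infty,0]$, and $\Phi>0$ on $(0,\infty)$.

Put $d_n=G(h_n-\sigma_n)$, which is smooth on $\overline\Omega$ and vanishes on $\partial\Omega$. Then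
$$-\Delta\Phi(d_n)=\Phi'(d_n)(h_n-\sigma_n)-\Phi''(d_n)|\nabla d_n|^2\le\Phi'(d_n)h_n.$$
Multiply by $\zeta_*\ge0$ and integrate. Both $\Phi(d_n)$ and $\zeta_*$ vanish on $\partial\Omega$, so the left side becomes $\int\Phi(d_n)(-\Delta\zeta_*)=\int\Phi(d_n)$, and $\int\Phi(d_n)\le\int\Phi'(d_n)h_n\zeta_*$.

Now let $n\to\infty$. Since $h_n-\sigma_n$ is bounded and converges weak$^*$ to $h-\sigma$, $d_n\to d$ in $L^1$, and a.e. along a subsequence. As $\Phi$ is $1$-Lipschitz, the left side converges. On the right, $|\Phi'(d_n)h_n-\Phi'(d)h|\le|h_n-h|+|\Phi'(d_n)-\Phi'(d)||h|$, and the last term is dominated by $|h|$. Hence $\int\Phi(d)\le\int\Phi'(d)h\zeta_*$. The right side is $\le0$, because $\Phi'(d)=0$ on $\{d\le0\}$ and $h\le0$ on $\{d>0\}$. So $\Phi(d)=0$ a.e., that is, $d\le0$ a.e. $\square$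

**Uniqueness.** If $u,v$ are Dirichlet solutions with the same datum, then $u-v=G(g(v)-g(u))$, and $g(v)-g(u)<0$ where $u>v$. Lemma 1 with $\sigma=0$ gives $u\le v$. By symmetry $u=v$.

**Proof of (1).** Let $u$ have datum $\mu\ge0$. Apply Lemma 1 to $-u=G(g(u)-\mu)$: on $\{-u>0\}$ we have $g(u)<0$. So $u\ge0$. Then $G\mu-u=G(u^q)\ge0$. For the mass bound, let $\zeta_n=1-e^{-n\zeta_*}\in C_0^2(\overline\Omega)$. We have $\Delta\zeta_n=e^{-n\zeta_*}\big(n\Delta\zeta_*-n^2|\nabla\zeta_*|^2\big)\le0$, so $-\int u\Delta\zeta_n\ge0$ and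
$$\int u^q\zeta_n\le\int\zeta_n\,d\mu\le\mu(\Omega).$$
As $n\to\infty$, $\zeta_n\uparrow1$ in $\Omega$, and monotone convergence gives $\int u^q\le\mu(\Omega)$. $\square$

**Existence, for the examples.** If $\mu\ge0$ and $U:=G\mu\in L^q(\Omega)$ (for instance $\mu\in C_c^\infty(\Omega)$), a Dirichlet solution exists. The map $V\mapsto G\big(\mu-g(\min(V^+,U))\big)$ on $L^1(\Omega)$ is continuous, by dominated convergence along subsequences with $0\le g(\min(V^+,U))\le U^q\in L^1$. Its range is relatively compact, being contained in the image under $G$ of a bounded set. By Schauder's theorem it has a fixed point $v$. Lemma 1 applied to $-v=G\big(g(\min(v^+,U))-\mu\big)$ gives $v\ge0$, since $g(\min(v^+,U))=0$ where $v<0$. Also $U-v=G\big(g(\min(v^+,U))\big)\ge0$. Therefore $\min(v^+,U)=v$, and $v$ is a Dirichlet solution.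

## 4. Why a bound in $L^q$ does not close the argument

By (2) we want $\int\zeta_*u_k^q\to0$. The natural plan is to show that $(u_k^q)$ is equi-integrable: with $u_k\to0$ in $L^1$, Vitali's theorem would finish. To get there, one uses that $\operatorname{cap}_{W^{2,q'}}$ is built from the space whose dual pairs with $L^q$: measures $\nu$ with little mass on sets of small capacity should, after a small loss, satisfy a bound on $\|G\nu\|_{L^q}$.

Let us be generous and suppose that no loss is needed: $w_k=G\mu_k$ is bounded in $L^q(\Omega)$. By (1), $0\le u_k\le w_k$. The argument now stops, because it needs $u_k^q$ to be equi-integrable, and a bound of $w_k^q$ in $L^1$ does not give this. Interpolation gives $u_k\to0$ in $L^s$ for every $s<q$, and misses exactly $s=q$. In fact a bound of $u_k$ in $L^q$ was already available in (1), also in Case D. The functions $k^{N/q}\chi_{B_{1/k}}$ show that boundedness in $L^q$ and convergence to $0$ in $L^1$ are compatible with concentration of the $q$-th powers.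

Domination by $w_k$ really can be this weak, even for equidiffuse data. Let $q>\frac N{N-2}$, $0\in\Omega$, $0\le f\in C_c^\infty(B_1)$, $f\not\equiv0$, and $\mu_k=k^{N/q+2}f(kx)\,dx$ for large $k$. The total mass is $k^{N/q+2-N}\int f\to0$, so $(\mu_k)$ is equidiffuse (finitely many of the measures have mass at least $\varepsilon$, and each has a bounded density). With $\Gamma$ the fundamental solution of $-\Delta$, $\Gamma(x)=c_N|x|^{2-N}$, we have $\Gamma*\mu_k=k^{N/q}(\Gamma*f)(kx)$. So $\|w_k\|_{L^q(\Omega)}\le\|\Gamma*\mu_k\|_{L^q(\mathbb R^N)}=\|\Gamma*f\|_{L^q(\mathbb R^N)}<\infty$, because $(\Gamma*f)(x)=O(|x|^{2-N})$ at infinity and $q(N-2)>N$. Since $\Gamma*\mu_k\to0$ uniformly on $\partial\Omega$, the maximum principle gives $w_k\ge k^{N/q}(m-o(1))$ on $B_{1/k}$, with $m=\min_{\overline B_1}\Gamma*f>0$. Hence $\int_{B_{1/k}}w_k^q$ stays away from $0$: the sequence $(w_k^q)$ is not equi-integrable. (Here $\mu_k\to0$ in mass, so there is no conflict with Theorem 1. What breaks is the method.)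

So we give up passing to the limit in $u_k^q$. We will bound $\int\zeta_*\,d\mu_k$ from above by $\int u_k$ plus something small, by means of a lower barrier for $u_k$.

## 5. A lower barrier with a free factor $t$

Suppose $w=G\mu\in L^q$. The function $w$ ignores the absorption term, so $u$ is smaller. The obvious correction is $w-G(w^q)$, and this is indeed a lower bound for $u$. Integrated, it says $\int\zeta_*\,d\mu\le\int u+M\int w^q$, which is useless: the last term does not tend to $0$. But we may first shrink the datum to $t\mu$ with $t$ small. The linear term is then multiplied by $t$, and the correction by $t^q$. Since $q>1$, the linear term wins. Only the bound of $w$ in $L^q$ is used, and no equi-integrability.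

**Lemma 2.** Let $u$ be the Dirichlet solution with datum $\mu\ge0$, and let $0\le\nu\le\mu$ be such that $w:=G\nu\in L^q(\Omega)$. Then for all $t\in(0,1]$, $u\ge tw-t^qG(w^q)$ a.e., and
$$\int_\Omega\zeta_*\,d\nu\le\frac1t\int_\Omega u+t^{q-1}M\int_\Omega w^q.\tag{4}$$

*Proof.* Let $d=tw-t^qG(w^q)-u$. Since $u=G(\mu-g(u))$,
$$d=G(h-\sigma),\qquad h=g(u)-t^qw^q\in L^1(\Omega),\qquad\sigma=\mu-t\nu\ge0 .$$
On $\{d>0\}$ we have $0\le u<tw-t^qG(w^q)\le tw$, so $h\le0$ there. Lemma 1 gives $d\le0$. Integrating, and using $\int w=\int\zeta_*\,d\nu$ and $\int G(w^q)=\int\zeta_*w^q\le M\int w^q$, we get $t\int\zeta_*\,d\nu-t^qM\int w^q\le\int u$. Divide by $t$. $\square$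

So if $\|G\mu_k\|_{L^q}\le R$ for all $k$ and $u_k\to0$ in $L^1$, then (4) gives $\limsup_k\int\zeta_*\,d\mu_k\le t^{q-1}MR^q$ for every $t\in(0,1]$, hence the limit is $0$. What remains is to reduce equidiffuse data to this situation, with a bound $R$ that does not depend on $k$.

## 6. Cutting off a small part of the measure, uniformly

We look for $0\le\theta\le1$ such that $(1-\theta)\mu$ has mass at most $\varepsilon$ and $\|G(\theta\mu)\|_{L^q}$ is bounded in terms of $\varepsilon,\delta$ and $\mu(\Omega)$ only. By duality this norm is the supremum of $\int\zeta_f\,\theta\,d\mu$ over functions $f\ge0$ with $\|f\|_{L^{q'}}\le1$, where $-\Delta\zeta_f=f$ and $\zeta_f=0$ on $\partial\Omega$. For one $f$ the task is easy: remove the set where the potential of $f$ is large. This set has small capacity, so it carries little mass.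

The difficulty is that $\theta$ must serve all $f$ at once. Removing the union of all these sets is hopeless when $q\ge\frac N{N-2}$: for any $x\in\Omega$, the supremum of $\int\Gamma(x-y)f(y)\,dy$ over such $f\in C_c^\infty(\Omega)$ is $\|\Gamma(x-\cdot)\|_{L^q(\Omega)}=\infty$, so the union is all of $\Omega$. However, the problem is affine in $\theta$ and in $f$. A minimax argument then turns "for each $f$ there is a $\theta$" into "there is a $\theta$ for all $f$".

**Lemma 3 (uniform truncation).** There is $C_0=C_0(\Omega,N,q)$ such that the following holds. Let $\mu\ge0$ be a finite measure and $\varepsilon,\delta>0$ with $\mu(E)<\varepsilon$ for every Borel $E\subset\Omega$ with $\operatorname{cap}(E)<\delta$. Let $T=2C_0\delta^{-1/q'}$. Then there is a Borel function $\theta:\Omega\to[0,1]$ with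
$$\int_\Omega(1-\theta)\,d\mu\le\varepsilon,\qquad\|G(\theta\mu)\|_{L^q(\Omega)}\le T\mu(\Omega).$$

*Proof.* If $\mu=0$ take $\theta=1$. Let $\mu\ne0$.

**Step 1: potentials are uniformly bounded in $W^{2,q'}$.** This step links $f$ to the capacity. Let
$$B=\{f\in C_c^\infty(\Omega):f\ge0,\ \|f\|_{L^{q'}}\le1\},\qquad N_f=\Gamma*f .$$
Then $N_f\in C^\infty(\mathbb R^N)$, $N_f\ge0$, $-\Delta N_f=f$. Fix $\psi\in C_c^\infty(\mathbb R^N)$ with $0\le\psi\le1$ and $\psi=1$ near $\overline\Omega$. The Calderón–Zygmund inequality gives $\|D^2N_f\|_{L^{q'}(\mathbb R^N)}\le C\|f\|_{L^{q'}}\le C$. Choose $R$ with $|x-y|<R$ for $x\in\operatorname{supp}\psi$, $y\in\Omega$. On $\operatorname{supp}\psi$ we have $N_f=(\Gamma\chi_{B_R})*f$ and $\nabla N_f=(\nabla\Gamma\,\chi_{B_R})*f$, so Young's inequality bounds both in $L^{q'}(\operatorname{supp}\psi)$, since $\Gamma,\nabla\Gamma\in L^1(B_R)$. Altogether $\|\psi N_f\|_{W^{2,q'}(\mathbb R^N)}\le C_0$ for all $f\in B$, with $C_0=C_0(\Omega,N,q)$.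

**Step 2: for each single $f$ a cut-off exists.** Let $E_f=\{x\in\Omega:N_f(x)>T\}$, an open set. If $K\subset E_f$ is compact, then $\psi N_f/T\in C_c^\infty(\mathbb R^N)$ is $\ge1$ on $K$. Hence $\operatorname{cap}(E_f)\le(C_0/T)^{q'}=2^{-q'}\delta<\delta$, and $\mu(E_f)<\varepsilon$. So $\theta=1-\chi_{E_f}$ satisfies $\int(1-\theta)\,d\mu\le\varepsilon$ and $\int N_f\theta\,d\mu\le T\mu(\Omega)$.

**Step 3: one cut-off for all $f$.** Let
$$\Theta=\Big\{\theta\in L^\infty(\mu):0\le\theta\le1,\ \int(1-\theta)\,d\mu\le\varepsilon\Big\},\qquad F(\theta,f)=\int N_f\,\theta\,d\mu .$$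
The set $\Theta$ is convex and weak$^*$ compact in $L^\infty(\mu)=L^1(\mu)^*$: it is bounded and weak$^*$ closed. Each $N_f$ is bounded on $\Omega$, hence in $L^1(\mu)$, so $F(\cdot,f)$ is affine and weak$^*$ continuous. The map $F(\theta,\cdot)$ is the restriction of a linear map to the convex set $B$. Put $c=T\mu(\Omega)$. We claim that some $\theta\in\Theta$ satisfies $F(\theta,f)\le c$ for all $f\in B$. This follows from Sion's minimax theorem (Pacific J. Math. 8 (1958)), since $F(\theta,\cdot)$ is also continuous for the sup norm: $|N_f|\le C\|f\|_\infty$ on $\Omega$. In our affine setting here is the direct argument.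

Suppose that the claim fails. Then the weak$^*$ open sets $\{\theta\in\Theta:F(\theta,f)>c\}$, $f\in B$, cover $\Theta$. By compactness there are $f_1,\dots,f_m\in B$ with $\max_iF(\theta,f_i)>c$ for every $\theta\in\Theta$. So the compact convex set
$$A=\{(F(\theta,f_1),\dots,F(\theta,f_m)):\theta\in\Theta\}\subset\mathbb R^m$$
is disjoint from the closed convex set $Q=(-\infty,c]^m$. Separate them strictly: there are $a\in\mathbb R^m\setminus\{0\}$ and $\beta$ with $a\cdot y\le\beta<a\cdot x$ for $y\in Q$, $x\in A$. Letting one coordinate of $y$ tend to $-\infty$ shows that $a_i\ge0$; normalize $\sum_ia_i=1$. With $y=(c,\dots,c)$ we get $c\le\beta$. The function $f=\sum_ia_if_i$ is in $B$, and $F(\theta,f)=\sum_ia_iF(\theta,f_i)>c$ for every $\theta\in\Theta$. But Step 2 gives $F(1-\chi_{E_f},f)\le c$ with $1-\chi_{E_f}\in\Theta$. This is a contradiction, and the claim holds. Choose a Borel representative of $\theta$ with values in $[0,1]$.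

**Step 4: from potentials to the norm of $w=G(\theta\mu)$.** For $f\in B$ let $\zeta_f\in C_0^2(\overline\Omega)$ solve $-\Delta\zeta_f=f$. The function $N_f-\zeta_f$ is harmonic in $\Omega$ and $\ge0$ on $\partial\Omega$, so $\zeta_f\le N_f$ in $\Omega$. Therefore
$$\int wf=\int\zeta_f\,\theta\,d\mu\le\int N_f\,\theta\,d\mu\le c .$$
By homogeneity $\int wf\le c\,\|f\|_{L^{q'}}$ for $0\le f\in C_c^\infty(\Omega)$. The same holds for any bounded $\gamma\ge0$ with compact support in $\Omega$: mollifications $\gamma_\eta$ are in $C_c^\infty(\Omega)$ for small $\eta$, converge a.e. along a sequence $\eta\to0$, are bounded by $\|\gamma\|_\infty$, and satisfy $\|\gamma_\eta\|_{L^{q'}}\le\|\gamma\|_{L^{q'}}$; since $w\in L^1$, dominated convergence applies. Take $\gamma=\min(w,n)^{q-1}\chi_F$ with $F\subset\Omega$ compact. As $w\ge0$ and $(q-1)q'=q$,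
$$\int_F\min(w,n)^q\le\int w\gamma\le c\,\Big(\int_F\min(w,n)^q\Big)^{1/q'} .$$
Hence $\big(\int_F\min(w,n)^q\big)^{1/q}\le c$. Let $n\to\infty$ and $F\uparrow\Omega$. $\square$

## 7. Proof of Theorem 1

Let $S=\sup_k\mu_k(\Omega)$. Fix $\varepsilon>0$, take $\delta$ from equidiffuseness, and let $T=2C_0\delta^{-1/q'}$. Lemma 3 applies to every $\mu_k$ with these same $\varepsilon,\delta$ and gives $\theta_k$. Put $\nu_k=\theta_k\mu_k\le\mu_k$ and $w_k=G\nu_k$. Then $\|w_k\|_{L^q}\le T\mu_k(\Omega)\le TS$. Since $\int\zeta_*(1-\theta_k)\,d\mu_k\le M\varepsilon$, inequality (4) yields, for all $k$ and all $t\in(0,1]$,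
$$\int_\Omega\zeta_*\,d\mu_k\le M\varepsilon+\int_\Omega\zeta_*\,d\nu_k\le M\varepsilon+\frac1t\int_\Omega u_k+t^{q-1}M(TS)^q.\tag{5}$$
The order of the limits matters. First let $k\to\infty$ with $t$ and $\varepsilon$ fixed: the middle term disappears because $u_k\to0$ in $L^1$. Then let $t\to0$: the last term disappears because $q>1$ and $T$ depends only on $\varepsilon$ (through $\delta$). Finally let $\varepsilon\to0$. The result is $\int\zeta_*\,d\mu_k\to0$. If $\mu_k\to\mu$ weak$^*$, then $\mu=0$, as explained after (2). $\blacksquare$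

So the answer to the question is yes.

Inequality (5) itself does not use $u_k\to0$: it holds for any bounded nonnegative sequence with Dirichlet solutions, provided that $\mu_k(E)<\varepsilon$ for all $k$ whenever $\operatorname{cap}(E)<\delta$. We now exploit this.

## 8. Limits $u\neq0$: the reduced limit has the same null sets

If $u_k\to u$ and $u$ is not $0$, then $u$ still solves the Dirichlet problem, perhaps with a smaller datum $\mu^\#$.

**Theorem 2.** Let $q>1$, let $(\mu_k)$ be bounded, nonnegative and equidiffuse, with Dirichlet solutions $u_k$, and let $\mu_k\to\mu$ weak$^*$ and $u_k\to u$ in $L^1(\Omega)$. Then $u$ is the Dirichlet solution for some measure $\mu^\#$ with $0\le\mu^\#\le\mu$, and $\mu\ll\mu^\#\ll\mu$. Quantitatively, let $S=\sup_k\mu_k(\Omega)$, let $\varepsilon>0$ with associated $\delta$ in the definition of equidiffuseness, and let $T=2C_0\delta^{-1/q'}$ with $C_0=C_0(\Omega,N,q)$ from Lemma 3. Then for every Borel $A\subset\Omega$ and $t\in(0,1]$,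
$$\int_A\zeta_*\,d\mu\le M\varepsilon+\frac Mt\,\mu^\#(A)+t^{q-1}M(TS)^q.\tag{6}$$

The plan is to localize (5): replace $\mu_k$ by $\varphi\mu_k$ with $\varphi$ a cut-off near $A$. For this we must solve with datum $\varphi\mu_k$, and we must know how the limits compare.

**Lemma 4.** Let $u$ be the Dirichlet solution with datum $\mu\ge0$, and let $0\le\nu\le\mu$. Then $\nu$ has a Dirichlet solution $v$, and $0\le v\le u$.

*Proof.* The map $V\mapsto G\big(\nu-g(\min(V^+,u))\big)$ on $L^1(\Omega)$ is continuous, by dominated convergence along subsequences with $0\le g(\min(V^+,u))\le g(u)\in L^1$, and its range is relatively compact. By Schauder's theorem it has a fixed point $v$. To see $v\ge0$, apply Lemma 1 to $-v=G\big(g(\min(v^+,u))-\nu\big)$: on $\{v<0\}$ we have $g(\min(v^+,u))=0$. To see $v\le u$, apply Lemma 1 to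
$$v-u=G\big(g(u)-g(\min(v^+,u))-(\mu-\nu)\big):$$
on $\{v>u\}$ we have $\min(v^+,u)=u$, so the function part is $0$. Hence $\min(v^+,u)=v$, and $v=G(\nu-g(v))$. $\square$

**The reduced limit.** Let $(\mu_k)$ be bounded and nonnegative, with Dirichlet solutions $u_k$, $\mu_k\to\mu$ weak$^*$ and $u_k\to u$ in $L^1$ (equidiffuseness is not needed here). By (1), $(u_k^q)$ is bounded in $L^1$, so along a subsequence $u_k\to u$ a.e. and $u_k^q\to\tau$ weak$^*$. By Fatou's lemma, $\int u^q\varphi\le\int\varphi\,d\tau$ for $0\le\varphi\in C_0(\overline\Omega)$, so $u^q\in L^1$ and $u^q\le\tau$ as measures. Passing to the limit in $u_k=G(\mu_k-u_k^q)$ gives $u=G(\mu-\tau)$. So $u$ is the Dirichlet solution with datum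
$$\mu^\#:=\mu-(\tau-u^q)\le\mu .$$
As $\mu^\#=-\Delta u+u^q$ in the sense of distributions, $\mu^\#$ depends only on $u$, and not on the subsequence. In Case D, for example, $\mu=\delta_{x_0}$, $u=0$ and $\mu^\#=0$.

**Lemma 5.** In this situation let $0\le\nu_k\le\mu_k$, $\nu_k\to\nu$ weak$^*$, let $v_k$ be the Dirichlet solutions for $\nu_k$, and suppose $v_k\to v$ in $L^1$. Then $\nu^\#\le\mu^\#$. In particular $\mu^\#\ge0$, and likewise $\nu^\#\ge0$.

*Proof.* **Step 1: an inequality for a truncation of $s_k=u_k-v_k$.** The difficulty is that $u_k^q-v_k^q$ need not be equi-integrable; where $s_k$ is bounded it will be, so we truncate. By Lemma 4 and uniqueness, $s_k\ge0$. We have $s_k=G(\mu_k-\nu_k-h_k)$ with $h_k=u_k^q-v_k^q\ge0$. Let $\Phi_1\in C^2(\mathbb R)$ be concave and nondecreasing, $\Phi_1(r)=r$ for $r\le1$, $\Phi_1$ constant on $[3,\infty)$, and put $\Phi_n(r)=n\Phi_1(r/n)$. Then $0\le\Phi_n'\le1$. Let $0\le\zeta\in C_c^\infty(\Omega)$. We claim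
$$-\int\Phi_n(s_k)\Delta\zeta\ge-\int\Phi_n'(s_k)h_k\zeta.\tag{7}$$
Indeed, approximate $h_k$ in $L^1$ by $h_{k,m}$ and $\mu_k-\nu_k\ge0$ weak$^*$ by $\sigma_{k,m}\ge0$ as in Section 3. The smooth functions $s_{k,m}=G(\sigma_{k,m}-h_{k,m})$ satisfy
$$-\Delta\Phi_n(s_{k,m})=\Phi_n'(s_{k,m})(\sigma_{k,m}-h_{k,m})-\Phi_n''(s_{k,m})|\nabla s_{k,m}|^2\ge-\Phi_n'(s_{k,m})h_{k,m},$$
since $\Phi_n''\le0$. Multiply by $\zeta$, integrate by parts, and let $m\to\infty$ as in Lemma 1.

**Step 2: letting $k\to\infty$.** Where $\Phi_n'(s_k)\ne0$ we have $s_k\le3n$, so by the mean value theorem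
$$h_k\le qu_k^{q-1}s_k\le3nq\,u_k^{q-1}.$$
Since $(q-1)q'=q$, (1) shows that $u_k^{q-1}$ is bounded in $L^{q'}$, so the functions $\Phi_n'(s_k)h_k$ are equi-integrable ($n$ is fixed). Along a subsequence $u_k\to u$ and $v_k\to v$ a.e. Put $s=u-v\ge0$ and $h=u^q-v^q\in L^1$. Vitali's theorem on the right of (7), and the Lipschitz bound for $\Phi_n$ on the left, give $-\int\Phi_n(s)\Delta\zeta\ge-\int\Phi_n'(s)h\zeta$.

**Step 3: removing the truncation.** As $n\to\infty$, $\Phi_n(s)\to s$ with $0\le\Phi_n(s)\le s$, and $\Phi_n'(s)\to1$ a.e. By dominated convergence $-\int s\Delta\zeta+\int h\zeta\ge0$. The left side is $\int\zeta\,d(\mu^\#-\nu^\#)$. As $\zeta\ge0$ was arbitrary, $\nu^\#\le\mu^\#$.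

Taking $\nu_k=0$, so $v_k=0$ and $\nu^\#=0$, gives $\mu^\#\ge0$. The same argument for the sequence $(\nu_k)$ gives $\nu^\#\ge0$. $\square$

*Proof of Theorem 2.* We already know that $0\le\mu^\#\le\mu$; in particular $\mu^\#\ll\mu$.

**Step 1: localization.** Let $A\subset\Omega$ be Borel, $K\subset A$ compact, $\eta>0$. Choose an open $U$ with $K\subset U\subset\Omega$ and $\mu^\#(U)\le\mu^\#(K)+\eta$, and $\varphi\in C_c(U)$ with $0\le\varphi\le1$, $\varphi=1$ on $K$. Let $\nu_k=\varphi\mu_k$, so that $\nu_k\to\varphi\mu$ weak$^*$, and let $v_k$ be the Dirichlet solutions (Lemma 4). Since $v_k=G(\nu_k-v_k^q)$ with bounded data, a subsequence converges in $L^1$ to some $v$.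

**Step 2: the limit $v$ is small if $\mu^\#(A)$ is small.** By Lemma 5 and the discussion of the reduced limit, $0\le\nu^\#\le\mu^\#$ and $\nu^\#\le\varphi\mu$. The second inequality shows that $\nu^\#$ vanishes outside $U$, so $\nu^\#(\Omega)=\nu^\#(U)\le\mu^\#(U)$. As $v=G(\nu^\#-v^q)\le G\nu^\#$,
$$\int v\le\int\zeta_*\,d\nu^\#\le M\mu^\#(U)\le M\big(\mu^\#(A)+\eta\big).$$

**Step 3: conclusion from (5).** Since $\varphi\mu_k\le\mu_k$, the hypothesis of Lemma 3 holds for $\varphi\mu_k$ with the same $\varepsilon,\delta$, and its mass is at most $S$. So (5) holds with $(\varphi\mu_k,v_k)$ in place of $(\mu_k,u_k)$. Let $k\to\infty$ along the subsequence; as $\zeta_*\varphi\in C_0(\overline\Omega)$,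
$$\int_K\zeta_*\,d\mu\le\int\zeta_*\varphi\,d\mu\le M\varepsilon+\frac Mt\big(\mu^\#(A)+\eta\big)+t^{q-1}M(TS)^q .$$
Let $\eta\to0$ and take the supremum over compact $K\subset A$. This is (6). If $\mu^\#(A)=0$, let $t\to0$ and then $\varepsilon\to0$: $\int_A\zeta_*\,d\mu=0$, so $\mu(A)=0$. Thus $\mu\ll\mu^\#$. $\blacksquare$

## 9. How much equidiffuseness is necessary

Case D shows that equidiffuseness cannot simply be dropped when $q\ge\frac N{N-2}$. There is a precise converse if one asks for the conclusion not only for $(\mu_k)$ but for all smaller measures. Write $\mu\lfloor_F$ for the restriction, $\mu\lfloor_F(E)=\mu(E\cap F)$.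

**Theorem 3.** Let $q>1$ and let $(\mu_k)$ be a bounded nonnegative sequence with Dirichlet solutions. The following are equivalent.

* (a) For every compact $F\subset\Omega$, $(\mu_k\lfloor_F)$ is equidiffuse.
* (b) For all indices $k_j$ (repetitions allowed) and all measures $0\le\nu_j\le\mu_{k_j}$ whose Dirichlet solutions $v_j$ (they exist by Lemma 4) satisfy $v_j\to0$ in $L^1(\Omega)$, one has $\nu_j\to0$ weak$^*$.

For (b)$\Rightarrow$(a) we must repeat Case D for arbitrary compact sets of small capacity in place of small balls. Inequality (3) asks for cut-offs with values in $[0,1]$ that are *equal* to $1$ on the set, with small norm, whereas the capacity only provides $\phi\ge1$. Simply composing $\phi$ with a smooth truncation $H$ creates the term $H''(\phi)|\nabla\phi|^2$, and the norm of $\phi$ in $W^{2,p}$ does not bound it directly. The remedy is to replace $\phi$ first by a larger function that is nonnegative.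

**Lemma 6.** There is $C_1=C_1(N,q)$ such that for every compact $K$ and $\gamma>0$ there is $\varphi\in C^2(\mathbb R^N)$ with $0\le\varphi\le1$, $\varphi=1$ on $K$, and
$$\|\varphi\|^p_{W^{2,p}}\le C_1\big(\inf\{\|\phi\|^p_{W^{2,p}}:\phi\in C_c^\infty(\mathbb R^N),\ \phi\ge1\text{ on }K\}+\gamma\big).$$

*Proof.* We recall the Bessel kernel: $(1-\Delta)^{-1}f=\mathcal B*f$ with $\mathcal B\ge0$, $\mathcal B,\nabla\mathcal B\in L^1(\mathbb R^N)$, and $\|\mathcal B*f\|_{W^{2,p}}\le C\|f\|_{L^p}$ for $1<p<\infty$. If $f$ is Lipschitz with compact support then $\mathcal B*f\in C^2$.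

**Step 1: a nonnegative majorant.** Take an admissible $\phi$ with $\|\phi\|^p_{W^{2,p}}$ within $\gamma$ of the infimum. Put $f=(\phi-\Delta\phi)^+$, which is Lipschitz with compact support, and $\psi=\mathcal B*f$. Then $\psi\in C^2$ and $\psi\ge0$; $\psi\ge\mathcal B*(\phi-\Delta\phi)=\phi$; $\psi$ and $\nabla\psi$ are bounded; and $\|\psi\|_{W^{2,p}}\le C\|f\|_{L^p}\le C\|\phi\|_{W^{2,p}}$.

**Step 2: the gradient squared, where $\psi\le1$.** For each $i$ consider $X_i=|\partial_i\psi|^{2p-2}\partial_i\psi\,(\psi+1)^{1-p}$. It is $C^1$, and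
$$\partial_iX_i=(2p-1)\frac{|\partial_i\psi|^{2p-2}\partial_i^2\psi}{(\psi+1)^{p-1}}-(p-1)\frac{|\partial_i\psi|^{2p}}{(\psi+1)^p}.$$
Since $\partial_i\psi\in L^p\cap L^\infty$, it lies in $L^{2p-1}$ and in $L^{2p}$; so $X_i\in L^1$. Since $\partial_i^2\psi\in L^p$ and $|\partial_i\psi|^{2p-2}\in L^{p/(p-1)}$, also $\partial_iX_i\in L^1$. On almost every line parallel to the $i$-th axis both are integrable, so $X_i$ tends to $0$ at both ends, and $\int\partial_iX_i=0$. With Hölder,
$$(p-1)\int\frac{|\partial_i\psi|^{2p}}{(\psi+1)^p}=(2p-1)\int\frac{|\partial_i\psi|^{2p-2}\partial_i^2\psi}{(\psi+1)^{p-1}}\le(2p-1)\Big(\int\frac{|\partial_i\psi|^{2p}}{(\psi+1)^p}\Big)^{1-\frac1p}\|\partial_i^2\psi\|_{L^p}.$$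
The integral is finite, so $\int\frac{|\partial_i\psi|^{2p}}{(\psi+1)^p}\le\big(\frac{2p-1}{p-1}\big)^p\|\partial_i^2\psi\|_{L^p}^p$. On $\{\psi\le1\}$ the denominator is at most $2^p$. Summing over $i$, $\int_{\{\psi\le1\}}|\nabla\psi|^{2p}\le C\|D^2\psi\|_{L^p}^p$.

**Step 3: truncation.** Let $H\in C^\infty(\mathbb R)$ be nondecreasing with $H(0)=0$ and $H=1$ on $[1,\infty)$, and set $\varphi=H(\psi)\in C^2$. Since $\psi\ge0$, $0\le\varphi\le1$; since $\psi\ge\phi\ge1$ on $K$, $\varphi=1$ on $K$. Moreover $\varphi\le C\psi$, $|\nabla\varphi|\le C|\nabla\psi|$ and $|D^2\varphi|\le C\big(|D^2\psi|+\chi_{\{\psi\le1\}}|\nabla\psi|^2\big)$. By Step 2, $\|\varphi\|_{W^{2,p}}\le C\|\psi\|_{W^{2,p}}\le C\|\phi\|_{W^{2,p}}$. $\square$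

**Lemma 7.** Let $K_j\subset\Omega$ be compact with $\operatorname{cap}(K_j)\to0$. Let $\nu_j\ge0$ be measures concentrated on $K_j$, with $\sup_j\nu_j(\Omega)<\infty$ and with Dirichlet solutions $v_j$. Then $v_j\to0$ in $L^1(\Omega)$.

*Proof.* Lemma 6 with $\gamma=\frac1j$ gives $\varphi_j\in C^2(\mathbb R^N)$ with $0\le\varphi_j\le1$, $\varphi_j=1$ on $K_j$ and $\|\varphi_j\|^p_{W^{2,p}}\le C_1(\operatorname{cap}(K_j)+\frac1j)\to0$. By (3), $\int v_j\le C_2\,\nu_j(\Omega)^{1/q}\|\varphi_j\|_{W^{2,q'}}\to0$, and $v_j\ge0$. $\square$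

*Proof of Theorem 3.* **(a)$\Rightarrow$(b).** We localize the proof of Theorem 1 to a compact set. Let $F\subset\Omega$ be compact, $\varepsilon>0$, let $\delta$ be associated with $(\mu_k\lfloor_F)$ and $\varepsilon$, let $T=2C_0\delta^{-1/q'}$ and $S=\sup_k\mu_k(\Omega)$. Since $\nu_j\lfloor_F\le\mu_{k_j}\lfloor_F$, Lemma 3 applies to $\nu_j\lfloor_F$ and gives $\theta_j$ with $\int_F(1-\theta_j)\,d\nu_j\le\varepsilon$ and $\|G(\theta_j\nu_j\lfloor_F)\|_{L^q}\le TS$. Apply Lemma 2 with $u=v_j$, datum $\nu_j$ and submeasure $\theta_j\nu_j\lfloor_F$: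
$$\int_F\zeta_*\,d\nu_j\le M\varepsilon+\frac1t\int_\Omega v_j+t^{q-1}M(TS)^q\qquad(0<t\le1).$$
Let $j\to\infty$, then $t\to0$, then $\varepsilon\to0$: $\int_F\zeta_*\,d\nu_j\to0$. As $\zeta_*$ is bounded below by a positive constant on $F$, $\nu_j(F)\to0$ for every compact $F\subset\Omega$. Now let $\varphi\in C_0(\overline\Omega)$ and $\eta>0$. The set $F=\{|\varphi|\ge\eta\}$ is compact in $\Omega$, and $\big|\int\varphi\,d\nu_j\big|\le\|\varphi\|_\infty\nu_j(F)+\eta S$. Hence $\nu_j\to0$ weak$^*$.

**(b)$\Rightarrow$(a).** We show that if (a) fails, then (b) fails. There are a compact $F\subset\Omega$, $\varepsilon>0$, Borel sets $E_j\subset\Omega$ with $\operatorname{cap}(E_j)<\frac1j$, and indices $k_j$ with $\mu_{k_j}(E_j\cap F)\ge\varepsilon$. By inner regularity choose compact sets $K_j\subset E_j\cap F$ with $\mu_{k_j}(K_j)\ge\frac\varepsilon2$, and put $\nu_j=\mu_{k_j}\lfloor_{K_j}\le\mu_{k_j}$. The Dirichlet solutions $v_j$ exist by Lemma 4. Since $\operatorname{cap}(K_j)\le\operatorname{cap}(E_j)<\frac1j$,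 Lemma 7 gives $v_j\to0$ in $L^1$. But $\zeta_*\in C_0(\overline\Omega)$ and
$$\int\zeta_*\,d\nu_j\ge\frac\varepsilon2\min_F\zeta_*>0\qquad\text{for all }j,$$
so $\nu_j\not\to0$ weak$^*$, and (b) fails. $\blacksquare$
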